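
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Gaussian-weighted $L^2$ norms of solutions of the\\ Boltzmann equation for Maxwellian molecules}


\begin{abstract}
For the spatially homogeneous Boltzmann equation in $\mathbb R^3$ for Maxwellian molecules with a nontrivial angular kernel with cutoff, let $M$ be the equilibrium and $I_r(t)=\int f(v,t)^2M^{-r}(v)\,dv$. We show that for bounded, compactly supported initial densities of mean zero and unit temperature, $I_r$ need not remain bounded for any $r\in(\frac12,1)$: there are $C_c^\infty$ initial data for which $I_r(t)=\infty$ for all $r\ge\frac12$ and all large $t$. We then determine, for every such initial density, the critical exponent $r_c$ below which $\sup_{t>0} I_r(t)<\infty$ and above which $I_r$ is unbounded on every half-line $[t_0,\infty)$. It is the reciprocal of $\lim_{t\to\infty}\sup_{\xi\ne0}|\xi|^{-2}\log\int e^{\xi\cdot v}f(v,t)\,dv$.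 If the support lies in a ball of radius $R$, the infimum of $r_c$ is of order $R^{-2}\log R$ for large $R$.
\end{abstract}

\section{The question and the answer}

\subsection{The equation}
We consider
\begin{equation}\label{eq:boltz}
\partial_t f=Q(f,f),\qquad f(\cdot,0)=f_0,
\end{equation}
where $f(\cdot,t)$ is a probability density on $\mathbb R^3$ (the distribution of molecular velocities at time $t$) and
\[
Q(f,f)(v)=\int_{\mathbb R^3}\int_{S^2}b(n\cdot k)\,\bigl[f(v')f(w')-f(v)f(w)\bigr]\,dn\,dw,\qquad k=\frac{v-w}{|v-w|},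
\]
\[
v'=\frac{v+w}2+\frac{|v-w|}2\,n,\qquad w'=\frac{v+w}2-\frac{|v-w|}2\,n .
\]
The kernel $b\ge0$ depends only on the scattering angle (Maxwellian molecules) and is integrable on $S^2$ (angular cutoff). We exclude the case $b=0$ a.e., in which there are no collisions and $f\equiv f_0$. Rescaling time, which affects none of the questions below, we normalize
\[
\int_{S^2}b(n\cdot k)\,dn=1 ;
\]
all times are measured in the corresponding unit.
For a probability density $f_0$ with finite energy, \eqref{eq:boltz} has a unique nonnegative solution; it lies in $C([0,\infty);L^1)$ and conserves mass, momentum and energy. Throughout, $f_0$ has mean zero and unit temperature,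
\[
\int vf_0\,dv=0,\qquad \int|v|^2f_0\,dv=3,
\]
so that the equilibrium is $M(v)=(2\pi)^{-3/2}e^{-|v|^2/2}$. Besides these facts we take one more as known.

\medskip
\noindent\textbf{Relaxation of smooth data.} If $\int|v|^{2\ell}f_0\,dv+\int|\xi|^{2\ell}|\widehat{f_0}(\xi)|^2d\xi<\infty$ for suitable $\ell$, then $\|f(\cdot,t)-M\|_{L^1}\to0$ exponentially fast. In particular this applies to $f_0\in C_c^\infty$. We use it only in Section~\ref{sec:relax}.

\subsection{The question}
Put
\[
I_r(t)=\int_{\mathbb R^3}f(v,t)^2M^{-r}(v)\,dv .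
\]
The following question comes from \cite{source}: \emph{given a bounded, compactly supported $f_0$ with mean zero and unit temperature, do there always exist $r\in(\frac12,1)$ and $C<\infty$, which may depend on $f_0$, with}
\begin{equation}\label{eq:question}
\sup_{t>0}I_r(t)<C\ ?
\end{equation}

The quantity $I_r$ measures Gaussian tails. If $f$ is comparable to $e^{-p|v|^2}$, then $f^2M^{-r}$ is comparable to $e^{(r/2-2p)|v|^2}$, and $I_r<\infty$ exactly when $r<4p$. For $M$ itself this is $r<2$; for a bounded density of compact support, $I_r<\infty$ for all $r$. So for $r<2$ the quantity is finite at both ends of the evolution, $t=0$ and $t=\infty$. As $f$ also converges to $M$, one might guess that $I_r$ stays bounded in between, at least for $r<1$.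

The guess is wrong, for the following heuristic reason. Let a fraction about $R^{-2}$ of the molecules have speed about $R$; the energy budget allows this. Since $|v'|^2+|w'|^2=|v|^2+|w|^2$, a collision can transfer almost all the energy of two molecules to one of them. Through successive generations of collisions, $j$ fast molecules pool an energy $jR^2$ in a single molecule with probability roughly $(cR^{-2})^{j}$, where $c$ depends on the kernel and on the time available. At $|v|^2=jR^2$ this probability is about $\exp\bigl(-2|v|^2\log R/R^2\bigr)$ up to the effect of $c$, a Gaussian tail with $p\approx2\log R/R^2$. For large $R$ this is far heavier than the tail of $M$, and it makes $I_r$ infinite as soon as $r>4p\approx 8\log R/R^2$. The convergence to $M$ takes place in the bulk and does not remove this tail. Our results confirm this picture, with the order $\log R/R^2$.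

\subsection{Results}
By dominated convergence we can fix, once and for all,
\begin{equation}\label{eq:delta}
\delta\in(0,\tfrac12)\quad\text{such that}\quad\int_{|n\cdot k|>1-2\delta}b(n\cdot k)\,dn\le\tfrac12 .
\end{equation}
It depends only on $b$. For isotropic scattering, $b=1/(4\pi)$, the integral is $2\delta$ and $\delta=\frac14$ will do.

\begin{theorem}[failure of \eqref{eq:question}]\label{thm:A}
For every $R\ge32/\delta^2$ there is a radial probability density $f_0\in C_c^\infty$ supported in $\{|v|\le R\}$, with mean zero and unit temperature, such that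
\[
I_r(t)=\infty\qquad\text{whenever}\qquad r>\frac{512\log R}{\delta R^2}\quad\text{and}\quad 1-e^{-t}\ge R^{-\delta/4}.
\]
If $R$ is so large that $512\log R/(\delta R^2)<\frac12$, then for this single $f_0$ one has $I_r(t)=\infty$ for all $r\ge\frac12$ and all sufficiently large finite $t$, and \eqref{eq:question} fails for every $r\in(\frac12,1)$.
\end{theorem}

So the answer to the question is negative, for every admissible kernel. For isotropic scattering and $\delta=\frac14$ one can take $R=512$: then $512\log R/(\delta R^2)=\frac{\log 512}{128}<\frac7{128}$, and since $R^{-\delta/4}=2^{-9/16}<1-e^{-2}$, we get $I_r(t)=\infty$ for $r\ge\frac7{128}$ and $t\ge2$.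

The second result locates the threshold in terms of the Laplace transform
\[
F(t,\xi)=\int_{\mathbb R^3}e^{\xi\cdot v}f(v,t)\,dv\in(0,\infty],\qquad\xi\in\mathbb R^3.
\]

\begin{theorem}[the critical exponent]\label{thm:B}
Let $f_0$ be a bounded, compactly supported probability density with mean zero and unit temperature. Then
\[
\lambda(t)=\sup_{\xi\ne0}\frac{\log F(t,\xi)}{|\xi|^2}
\]
is finite and nonincreasing, and $\lambda_\infty=\lim_{t\to\infty}\lambda(t)\in[\frac12,\lambda(0)]$. Put $r_c=1/\lambda_\infty\in(0,2]$.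
\begin{enumerate}
\item[(i)] If $0<r<r_c$, then $\sup_{t>0}I_r(t)<\infty$, and $\int|f-M|^2M^{-r}dv\to0$ as $t\to\infty$.
\item[(ii)] If $r>r_c$, then $\sup_{t\ge t_0}I_r(t)=\infty$ for every $t_0\ge0$.
\end{enumerate}
Consequently \eqref{eq:question} holds for some $r\in(\frac12,1)$ if and only if $\lambda_\infty<2$.
\end{theorem}

Thus $\lambda(t)$ is the least $\lambda$ with $F(t,\xi)\le e^{\lambda|\xi|^2}$ for all $\xi$. The formula $r_c=1/\lambda_\infty$ is what the tail computation suggests: if $f=\mathrm{const}\cdot e^{-p|v|^2}$, then $F=e^{|\xi|^2/(4p)}$, so $\lambda=1/(4p)$, while $I_r<\infty$ exactly for $r<4p$. At $r=r_c$ the theorem makes no assertion.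

\begin{theorem}[dependence on the support]\label{thm:C}
Let $f_0$ be as in Theorem~\ref{thm:B}, with support in $\{|v|\le R\}$. Then $r_c\ge2/R^2$. If $R\le2$, then \eqref{eq:question} holds for some $r\in(\frac12,1)$. If $R\ge3$, then $r_c\ge\log R/R^2$. This order is optimal: for $R\ge32/\delta^2$,
\[
\frac{\log R}{R^2}\ \le\ \inf_{f_0}r_c(f_0)\ \le\ \frac{512}{\delta}\,\frac{\log R}{R^2},
\]
the infimum being over all $f_0$ as in Theorem~\ref{thm:B} with support in $\{|v|\le R\}$.
\end{theorem}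

\section{Collisions on the transform side}\label{sec:prelim}

\subsection{Symmetrization and the integral equation}
Replacing $n$ by $-n$ exchanges $v'$ and $w'$, so $Q(f,f)$ does not change if $b(z)$ is replaced by $(b(z)+b(-z))\mathbf 1_{z\ge0}$. The total mass of $b$ stays $1$. \emph{From now on $b(z)=0$ for $z<0$.} Let
\[
Q^+(g_1,g_2)(v)=\int_{\mathbb R^3}\int_{S^2}b(n\cdot k)\,g_1(v')g_2(w')\,dn\,dw .
\]
The map $(v,w,n)\mapsto(v',w',k)$ fixes $\frac{v+w}2$ and $|v-w|$ and exchanges $n$ and $k$. It is therefore a measure-preserving involution that preserves $n\cdot k$. Hence $\int Q^+(g_1,g_2)\,dv=\int g_1\,dv\int g_2\,dv$ for $g_i\ge0$, and $\|Q^+(g_1,g_2)\|_1\le\|g_1\|_1\|g_2\|_1$. As $f$ has mass $1$, \eqref{eq:boltz} reads $\partial_tf=Q^+(f,f)-f$, that is, for $0\le t_0\le t$,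
\begin{equation}\label{eq:duhamel}
f(t)=e^{-(t-t_0)}f(t_0)+\int_{t_0}^te^{-(t-s)}Q^+(f,f)(s)\,ds,
\end{equation}
and in particular
\begin{equation}\label{eq:lower}
f(t)\ge e^{-(t-t_0)}f(t_0).
\end{equation}

\begin{lemma}[monotone iteration]\label{lem:iter}
Let $t_0\ge0$, $f^{(0)}=0$, and for $t\ge t_0$
\[
f^{(j+1)}(t)=e^{-(t-t_0)}f(t_0)+\int_{t_0}^te^{-(t-s)}Q^+(f^{(j)},f^{(j)})(s)\,ds .
\]
Then $0\le f^{(j)}(t)\uparrow f(t)$ a.e.\ as $j\to\infty$, for every $t\ge t_0$.
\end{lemma}

\begin{proof}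
By induction the $f^{(j)}$ are nonnegative, continuous in $t$ with values in $L^1$, nondecreasing in $j$, and of mass at most $e^{-(t-t_0)}+\int_{t_0}^te^{-(t-s)}ds=1$. By monotone convergence the limit $\tilde f$ has mass at most $1$ and solves \eqref{eq:duhamel} with the given $f(t_0)$. Since $Q^+(f,f)-Q^+(\tilde f,\tilde f)=Q^+(f-\tilde f,f)+Q^+(\tilde f,f-\tilde f)$, we get $\|f-\tilde f\|_1(t)\le2\int_{t_0}^t\|f-\tilde f\|_1(s)\,ds$. Gronwall's lemma gives $\tilde f=f$.
\end{proof}

The norms and suprema that appear below as functions of $t$ (such as $\|f(t)\|_2$, weighted norms, $F(t,\xi)$, or $\sup_\xi|\widehat f(t,\xi)|$) are suprema of continuous functions of $t$, because $f\in C([0,\infty);L^1)$ and an $L^p$ norm is a supremum of integrals against bounded, compactly supported test functions. They are thus lower semicontinuous, hence measurable, and by the same duality Minkowski's inequality $\|\int g(s)\,ds\|\le\int\|g(s)\|\,ds$ holds for them.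

\subsection{The Bobylev identity}
For $\xi\ne0$ and $n\in S^2$ let
\[
\hat\xi=\frac{\xi}{|\xi|},\qquad\xi^\pm=\frac{\xi\pm|\xi|n}2,\qquad \zeta=\zeta(n,\xi)=\frac{1-n\cdot\hat\xi}2 .
\]
On the support of $b(n\cdot\hat\xi)$ we have $\zeta\in[0,\frac12]$, and
\begin{equation}\label{eq:split}
|\xi^+|^2=(1-\zeta)|\xi|^2,\qquad|\xi^-|^2=\zeta|\xi|^2,\qquad|\xi^+|^2+|\xi^-|^2=|\xi|^2 .
\end{equation}

\begin{lemma}\label{lem:bob}
Let $\xi\ne0$. For measurable $g_1,g_2\ge0$ and $G_i(\xi)=\int e^{\xi\cdot v}g_i\,dv$, in $[0,\infty]$,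
\[
\int Q^+(g_1,g_2)\,e^{\xi\cdot v}\,dv=\int_{S^2}b(n\cdot\hat\xi)\,G_1(\xi^+)G_2(\xi^-)\,dn .
\]
For $g_i\in L^1$ and $\hat g(\xi)=\int e^{-i\xi\cdot v}g\,dv$,
\[
\widehat{Q^+(g_1,g_2)}=B(\hat g_1,\hat g_2),\qquad B(a,c)(\xi)=\int_{S^2}b(n\cdot\hat\xi)\,a(\xi^+)c(\xi^-)\,dn .
\]
Both hold with the function $b$ replaced, in $Q^+$ and on the right, by any measurable function $\tilde b$ on $[-1,1]$ with $0\le\tilde b\le b$.
\end{lemma}

\begin{proof}
By the involution, the left side of the first identity equals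
\[
\iint g_1(v)g_2(w)\,e^{\xi\cdot\frac{v+w}2}\int b(n\cdot k)\,e^{\frac{|v-w|}2\xi\cdot n}\,dn\,dv\,dw .
\]
The inner integral has the form $\int b(n\cdot k)\varphi(n\cdot\hat\xi)\,dn$ with $\varphi(z)=e^{|v-w||\xi|z/2}$. The reflection of $\mathbb R^3$ that exchanges the unit vectors $k$ and $\hat\xi$ shows that it equals $\int b(n\cdot\hat\xi)\varphi(n\cdot k)\,dn$. Now the total exponent is
\[
\xi\cdot\tfrac{v+w}2+|\xi|\,n\cdot\tfrac{v-w}2=\xi^+\cdot v+\xi^-\cdot w ,
\]
and Tonelli's theorem gives the claim. For the Fourier transform multiply all exponents by $-i$ and use Fubini's theorem. Of $b$ we used only that it is nonnegative and integrable.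
\end{proof}

Multiplying \eqref{eq:duhamel} by $e^{\xi\cdot v}$ and integrating, we obtain in $[0,\infty]$
\begin{equation}\label{eq:F}
F(t,\xi)=e^{-(t-t_0)}F(t_0,\xi)+\int_{t_0}^te^{-(t-s)}\int b(n\cdot\hat\xi)\,F(s,\xi^+)F(s,\xi^-)\,dn\,ds .
\end{equation}
By \eqref{eq:split} the functions $e^{\lambda|\xi|^2}$ are reproduced exactly by the gain term; they are the natural yardstick for $F$. We set
\[
\beta(\gamma)=\int_{\zeta<\gamma}b(n\cdot\hat\xi)\,dn .
\]
This is independent of $\xi$ and tends to $0$ as $\gamma\to0$. Because $\zeta<\delta$ means $n\cdot\hat\xi>1-2\delta$, the choice \eqref{eq:delta} says (for the symmetrized $b$) that $\beta(\delta)\le\frac12$.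

Finally, $I_r$ controls $F$. Since $\int e^{2\xi\cdot v}M^r\,dv=c_re^{2|\xi|^2/r}$ with $c_r<\infty$, the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:CS}
F(t,\xi)\le\bigl(c_rI_r(t)\bigr)^{1/2}e^{|\xi|^2/r}.
\end{equation}
To prove $I_r(t)=\infty$ it is therefore enough to show that $F(t,\xi)$ grows faster than $e^{|\xi|^2/r}$.

\section{Unbounded weighted norms: proof of Theorem \ref{thm:A}}

\subsection{The mechanism in a model}
Suppose for a moment that all scattering has $n\perp\hat\xi$ (a singular measure in place of $b$, not an admissible kernel, but it isolates the mechanism) and that $F$ is radial. Then $|\xi^\pm|^2=\frac12|\xi|^2$. With $x=|\xi|^2$, $\tau=1-e^{-t}$ and $g=e^tF$, equation \eqref{eq:F} with $t_0=0$ becomes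
\[
g(\tau,x)=g(0,x)+\int_0^\tau g(\sigma,\tfrac x2)^2\,d\sigma .
\]
Let $g(0,X)\ge K$ at one single value $X$. Then $g(\tau,X)\ge K$, and step by step
\[
g(\tau,2X)\ge K^2\tau,\qquad g(\tau,4X)\ge\frac{K^4\tau^3}3,\qquad g(\tau,8X)\ge\frac{K^8\tau^7}{63},\ \dots
\]
In general $g(\tau,2^jX)\ge K^{2^j}\tau^{2^j-1}/c_j$ with $c_0=1$, $c_{j+1}=c_j^2(2^{j+1}-1)$. Hence $2^{-j}\log c_j=\sum_{i=1}^j2^{-i}\log(2^i-1)\le\log2\sum_{i\ge1}i2^{-i}=2\log2$, so $c_j\le4^{2^j}$ and
\[
g(\tau,x)\ge\frac1\tau\Bigl(\frac{K\tau}4\Bigr)^{x/X},\qquad x=2^jX .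
\]
One large value $K>4/\tau$ of $F(0,\cdot)$ at $|\xi|^2=X$ thus forces the Gaussian growth $e^{\Lambda|\xi|^2}$ along $|\xi|^2=2^jX$, with $\Lambda=\frac1X\log\frac{K\tau}4$. Yet $F(0,\xi)\le e^{R|\xi|}$ if $f_0$ is supported in $\{|v|\le R\}$. The growth at infinity is inherited not from the tails of $f_0$ but from its transform at one finite frequency.

For a genuine kernel two things change. The fraction $\zeta$ of $|\xi|^2$ that goes to $\xi^-$ varies over $[0,\frac12]$. So we require $F(0,\cdot)$ to be large on a window $\delta X\le|\xi|^2\le X$, and discard the collisions with $\zeta<\delta$, at the price of at most half the mass of $b$. And since the values of $x$ are no longer dyadic, we want a closed form for the lower bound. The model suggests it. Powers of $\tau$ add, and the integration contributes one more, so $1$ plus the exponent of $\tau$ should be additive in $x$; this gives $\tau^{\alpha x-1}$. The integration also produces a factor $1/(\alpha x-1)$, which a prefactor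 $x$ absorbs: for $G(\tau,x)=Axe^{\lambda x}\tau^{\alpha x-1}$ and $\alpha x>1$,
\[
\int_0^\tau G(\sigma,\tfrac x2)^2d\sigma=\frac{A^2x^2}4\,e^{\lambda x}\,\frac{\tau^{\alpha x-1}}{\alpha x-1}\ \ge\ \frac{A}{4\alpha}\,G(\tau,x),
\]
so $A=4\alpha$ makes $G$ a subsolution of the model.

\subsection{The propagation lemma}

\begin{lemma}\label{lem:prop}
Let $X>0$, $\lambda>0$, and suppose that $F(0,\xi)\ge\frac8{\delta^2}e^{\lambda X}$ whenever $\delta X\le|\xi|^2\le X$. Put $\alpha=\frac2{\delta X}$ and $A=\frac{4\alpha}\delta=\frac8{\delta^2X}$. Then for all $t>0$ and all $\xi$ with $|\xi|^2\ge\delta X$, with $\tau=1-e^{-t}$,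
\[
F(t,\xi)\ge e^{-t}A|\xi|^2e^{\lambda|\xi|^2}\tau^{\alpha|\xi|^2-1}.
\]
\end{lemma}

\begin{proof}
Let $g=e^tF$, as a function of $\tau\in(0,1)$ and $\xi$. Since $d\tau=e^{-t}dt$, \eqref{eq:F} with $t_0=0$ becomes
\[
g(\tau,\xi)=F(0,\xi)+\int_0^\tau\int b(n\cdot\hat\xi)\,g(\sigma,\xi^+)g(\sigma,\xi^-)\,dn\,d\sigma .
\]
Let $G(\tau,x)=Axe^{\lambda x}\tau^{\alpha x-1}$ and $X_j=X(1-\delta)^{-j}$. We show by induction on $j$ that $g(\tau,\xi)\ge G(\tau,|\xi|^2)$ for $\delta X\le|\xi|^2\le X_j$ and $\tau\in(0,1)$. As $X_j\to\infty$, this proves the lemma.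

\emph{$j=0$.} For $x=|\xi|^2\in[\delta X,X]$ we have $\alpha x-1\ge1$, hence $G(\tau,x)\le AXe^{\lambda X}=\frac8{\delta^2}e^{\lambda X}\le F(0,\xi)\le g(\tau,\xi)$.

\emph{$j\to j+1$.} Let $x=|\xi|^2\in(X_j,X_{j+1}]$, and consider $n$ with $\delta\le \zeta\le\frac12$. Both $\zeta$ and $1-\zeta$ lie in $[\delta,1-\delta]$, so by \eqref{eq:split}
\[
|\xi^\pm|^2\in[\delta x,(1-\delta)x]\subset[\delta X,X_j],\qquad|\xi^+|^2|\xi^-|^2\ge\delta(1-\delta)x^2\ge\tfrac\delta2x^2 ,
\]
and the induction hypothesis applies at $\xi^+$ and at $\xi^-$. These $n$ carry $b$-mass $1-\beta(\delta)\ge\frac12$. The exponents of $\sigma$ add up to $\alpha|\xi^+|^2-1+\alpha|\xi^-|^2-1=\alpha x-2$, which is positive because $\alpha x>2$ for $x>X$. Therefore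
\[
g(\tau,\xi)\ge\int_0^\tau\tfrac12\,A^2\,\tfrac\delta2\,x^2e^{\lambda x}\sigma^{\alpha x-2}\,d\sigma=\frac{A^2\delta}4\,\frac{x^2e^{\lambda x}\tau^{\alpha x-1}}{\alpha x-1}\ge\frac{A^2\delta}{4\alpha}\,xe^{\lambda x}\tau^{\alpha x-1}=G(\tau,x),
\]
the last equality by the choice $A=4\alpha/\delta$.
\end{proof}

\subsection{The initial datum}
We now realize the heuristic of Section~1. Let $R\ge32/\delta^2$, so $R\ge128$, and $\epsilon=R^{-2}$. Let $\chi\in C_c^\infty$ be a radial probability density supported in $\{\frac R2\le|v|\le R\}$, with energy $E=\int|v|^2\chi\,dv\le R^2$. Let $\psi\in C_c^\infty$ be a radial probability density supported in $\{\frac34\le|v|\le1\}$, with energy $m=\int|v|^2\psi\,dv\ge\frac9{16}$. Put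
\[
f_0=(1-\epsilon)\,\rho^{-3}\psi(\cdot/\rho)+\epsilon\chi,\qquad\rho^2=\frac{3-\epsilon E}{(1-\epsilon)m}.
\]
The fast molecules use energy $\epsilon E\le1$, so $2\le3-\epsilon E\le3$ and $\rho^2$ is positive, with $\rho^2\le3\cdot\frac{16}{15}\cdot\frac{16}9<16$. Hence $f_0$ is smooth, radial, supported in $\{|v|\le R\}$, of mean zero, and its energy is $(1-\epsilon)m\rho^2+\epsilon E=3$.

For $\xi\ne0$, a $\chi$-distributed $v$ has angle to $\xi$ with cosine at least $\frac12$ with probability $\frac14$, since the cosine is uniform on $[-1,1]$; and $|v|\ge\frac R2$. Hence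
\begin{equation}\label{eq:F0lower}
F(0,\xi)\ge\frac1{4R^2}\,e^{R|\xi|/4}.
\end{equation}
This becomes large once $R|\xi|$ is a sufficiently large multiple of $\log R$, which dictates the window. Set
\[
X=\frac{256(\log R)^2}{\delta R^2},\qquad\lambda=\frac{\log R}X .
\]
If $|\xi|^2\ge\delta X$, then $\frac R4|\xi|\ge4\log R$, and by \eqref{eq:F0lower} and $R\ge32/\delta^2$
\[
F(0,\xi)\ge\frac{R^4}{4R^2}=\frac{R^2}4\ge\frac8{\delta^2}R=\frac8{\delta^2}e^{\lambda X}.
\]
Lemma~\ref{lem:prop} applies. In its conclusion $A|\xi|^2\ge A\delta X=8/\delta>1$ and $\tau^{-1}>1$, so with $\alpha=2/(\delta X)$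
\[
F(t,\xi)\ge e^{-t}\exp\Bigl(\bigl(\lambda-\tfrac2{\delta X}\log\tfrac1\tau\bigr)|\xi|^2\Bigr),\qquad|\xi|^2\ge\delta X .
\]
If $\tau=1-e^{-t}\ge R^{-\delta/4}$, then $\frac2{\delta X}\log\frac1\tau\le\frac{\log R}{2X}$, so
\[
F(t,\xi)\ge e^{-t}e^{\Lambda_R|\xi|^2}\quad(|\xi|^2\ge\delta X),\qquad\Lambda_R=\frac{\log R}{2X}=\frac{\delta R^2}{512\log R}.
\]
If $I_r(t)<\infty$ for such a $t$, then \eqref{eq:CS} and $|\xi|\to\infty$ give $\Lambda_R\le1/r$. Hence $I_r(t)=\infty$ whenever $r>1/\Lambda_R=512\log R/(\delta R^2)$. The last sentence of Theorem~\ref{thm:A} follows at once, and the theorem is proved. \qed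

\section{The critical exponent: proof of Theorem \ref{thm:B}}

Let $f_0$ be as in Theorem~\ref{thm:B}, supported in $\{|v|\le R\}$, and let
\[
h=f-M,\qquad W(v)=e^{q|v|^2},\quad q\ge0 .
\]
With $q=r/4$ we have $I_r=(2\pi)^{3r/2}\|fW\|_2^2$. The plan is as follows. The growth rate $\lambda(t)$ controls weighted $L^1$ norms (Section~\ref{sec:lambda}), and bilinear estimates turn $L^1$ control into $L^2$ control (Section~\ref{sec:bilinear}). To get bounds uniform in time, we write the equation as a perturbation of the equilibrium $M$, and for this we need $h\to0$. The known relaxation result does not apply directly, as $f_0$ is merely bounded; Section~\ref{sec:relax} supplies convergence in the norms we need.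

\subsection{The Gaussian growth rate}\label{sec:lambda}

\begin{lemma}\label{lem:lambda}
We have $\lambda(0)\le R^2/2$; $\lambda(t)$ is nonincreasing; $\lambda(t)\ge\frac12$; and if $q\ge0$ and $4q\lambda(t_1)<1$, then
\begin{equation}\label{eq:expmom}
\int f(v,t)\,e^{q|v|^2}dv\le(1-4q\lambda(t_1))^{-3/2}\qquad(t\ge t_1).
\end{equation}
\end{lemma}

\begin{proof}
Hoeffding's lemma states that $\mathbb E e^{V}\le e^{a^2/2}$ if $\mathbb EV=0$ and $|V|\le a$. With $V=\xi\cdot v$, $a=R|\xi|$ this gives $\lambda(0)\le R^2/2$.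

Let $F(t_0,\xi)\le e^{\lambda|\xi|^2}$ for all $\xi$. Let $F^{(j)}$ be the Laplace transforms of the iterates in Lemma~\ref{lem:iter}; thus $F^{(0)}=0$. If $F^{(j)}(t,\xi)\le e^{\lambda|\xi|^2}$ for $t\ge t_0$ and all $\xi$, then by Lemma~\ref{lem:bob} and \eqref{eq:split}
\[
F^{(j+1)}(t,\xi)\le e^{-(t-t_0)}e^{\lambda|\xi|^2}+\int_{t_0}^te^{-(t-s)}\int b\,e^{\lambda(|\xi^+|^2+|\xi^-|^2)}dn\,ds=e^{\lambda|\xi|^2}.
\]
Since $F^{(j)}\uparrow F$, we get $F(t,\xi)\le e^{\lambda|\xi|^2}$ for $t\ge t_0$. So $\lambda(t)$ is nonincreasing.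

As $F(t,\cdot)$ is finite everywhere and the mean is zero, $F(t,\xi)=1+\frac12\xi\cdot P\xi+o(|\xi|^2)$ as $\xi\to0$, where $P$ is the second moment matrix, with trace $3$. Letting $\xi\to0$ along an eigenvector of the largest eigenvalue of $P$, which is at least $1$, gives $\lambda(t)\ge\frac12$.

For $q=0$, \eqref{eq:expmom} is trivial. For $q>0$ integrate
\[
e^{q|v|^2}=(4\pi q)^{-3/2}\int e^{\xi\cdot v-|\xi|^2/(4q)}\,d\xi
\]
against $f(t)$ and use $F(t,\xi)\le e^{\lambda(t_1)|\xi|^2}$:
\[
\int fe^{q|v|^2}dv\le(4\pi q)^{-3/2}\int e^{-(\frac1{4q}-\lambda(t_1))|\xi|^2}d\xi=(1-4q\lambda(t_1))^{-3/2}.\qedhere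
\]
\end{proof}

The zero mean is essential here: for a mean $u\ne0$, $F=1+u\cdot\xi+\dots$ makes $\lambda$ infinite.

\subsection{Bilinear estimates and local propagation}\label{sec:bilinear}
For $\gamma\in(0,\frac12]$ write $B=B_{<\gamma}+B_{\ge\gamma}$ and $Q^+=Q^+_{<\gamma}+Q^+_{\ge\gamma}$. Here $b$ is restricted to $\zeta<\gamma$ and to $\zeta\ge\gamma$ in $B$, that is, to arguments greater than $1-2\gamma$ and at most $1-2\gamma$ respectively, and likewise in $Q^+$. By Lemma~\ref{lem:bob} the parts correspond to each other. The reason for the splitting is this: when $\zeta$ is small, $\xi^+$ is close to $\xi$ and the term cannot be expected to improve on its first argument, but its kernel has small mass $\beta(\gamma)$. For $\zeta\ge\gamma$ we may instead put the $L^2$ norm on the second argument.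

\begin{lemma}\label{lem:bilinear}
For continuous $a,c$, whenever the right-hand sides are finite,
\begin{equation}\label{eq:Best}
\begin{gathered}
\|B(a,c)\|_2\le2\|a\|_2\|c\|_\infty,\qquad\|B_{<\gamma}(a,c)\|_2\le2\beta(\gamma)\|a\|_2\|c\|_\infty,\\
\|B_{\ge\gamma}(a,c)\|_2\le\gamma^{-3/4}\|a\|_\infty\|c\|_2.
\end{gathered}
\end{equation}
For $g_1,g_2\in L^1$, whenever the right-hand sides are finite,
\begin{equation}\label{eq:Qest}
\begin{gathered}
\|Q^+(g_1,g_2)\|_2\le2\|g_1\|_2\|g_2\|_1,\qquad\|Q^+_{<\gamma}(g_1,g_2)\|_2\le2\beta(\gamma)\|g_1\|_2\|g_2\|_1,\\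
\|Q^+_{\ge\gamma}(g_1,g_2)\|_2\le\gamma^{-3/4}\|g_1\|_1\|g_2\|_2.
\end{gathered}
\end{equation}
Finally, for $Q^+$ and for each of its two parts,
\begin{equation}\label{eq:W}
|W\,Q^+(g_1,g_2)|\le Q^+(|g_1|W,|g_2|W).
\end{equation}
\end{lemma}

\begin{proof}
Fix the angle $\theta$ between $n$ and $\hat\xi$ and write $n=\cos\theta\,\hat\xi+\sin\theta\,\mathsf m$ with $\mathsf m\perp\hat\xi$. If the orthonormal pair $(\hat\xi,\mathsf m)$ is uniformly distributed, then by rotation invariance the directions of $\xi^+$ and of $\xi^-$ are uniform on $S^2$, while $|\xi^+|=\sqrt{1-\zeta}\,|\xi|$ and $|\xi^-|=\sqrt\zeta\,|\xi|$. Integrating in polar coordinates, for measurable $J\subset[0,\frac12]$,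
\[
\iint_{\zeta\in J}b\,|a(\xi^+)|^2dn\,d\xi=\|a\|_2^2\int_{\zeta\in J}\frac{b\,dn}{(1-\zeta)^{3/2}},\qquad\iint_{\zeta\in J}b\,|c(\xi^-)|^2dn\,d\xi=\|c\|_2^2\int_{\zeta\in J}\frac{b\,dn}{\zeta^{3/2}}.
\]
By Cauchy--Schwarz in $n$, $|B_{<\gamma}(a,c)|^2\le\|c\|_\infty^2\,\beta(\gamma)\int_{\zeta<\gamma}b\,|a(\xi^+)|^2dn$. Integrating in $\xi$ and using $1-\zeta\ge\frac12$ gives $\|B_{<\gamma}(a,c)\|_2\le2^{3/4}\beta(\gamma)\|a\|_2\|c\|_\infty$. The same computation without restriction on $\zeta$, where the mass is $1$, gives the first bound. For the third, $|B_{\ge\gamma}(a,c)|^2\le\|a\|_\infty^2\int_{\zeta\ge\gamma}b\,|c(\xi^-)|^2dn$ and $\zeta^{-3/2}\le\gamma^{-3/2}$. Now \eqref{eq:Qest} follows from Plancherel's theorem and $\|\hat g\|_\infty\le\|g\|_1$. Finally $W\ge1$ and energy conservation give $W(v)\le W(v)W(w)=W(v')W(w')$, hence \eqref{eq:W}.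
\end{proof}

\begin{lemma}\label{lem:local}
If $C=2\sup_{s\ge0}\|f(s)W\|_1<\infty$, then $\|f(t)W\|_2\le e^{Ct}\|f_0W\|_2$ for $t\ge0$. For $q=0$ this holds with $C=2$.
\end{lemma}

\begin{proof}
Let $y_*=\|f_0W\|_2$, finite as $f_0$ is bounded with compact support. Let $f^{(j)}$ be the iterates with $t_0=0$, and $y_j=\|f^{(j)}W\|_2$. Since $f^{(j)}\le f$, we have $\|f^{(j)}W\|_1\le C/2$, and \eqref{eq:W} and \eqref{eq:Qest} give
\[
y_{j+1}(t)\le e^{-t}y_*+C\int_0^te^{-(t-s)}y_j(s)\,ds .
\]
If $y_j(s)\le y_*e^{Cs}$, the right side is at most $y_*\bigl[e^{-t}+\frac C{C+1}(e^{Ct}-e^{-t})\bigr]\le y_*e^{Ct}$. Since $y_0=0$, induction gives $y_j(t)\le y_*e^{Ct}$ for all $j$. Let $j\to\infty$ and use monotone convergence.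
\end{proof}

\subsection{Convergence to the Maxwellian}\label{sec:relax}
Since $Q^+(M,M)=M$, subtracting the equation for $M$ from \eqref{eq:duhamel} gives
\begin{equation}\label{eq:h}
h(t)=e^{-(t-t_0)}h(t_0)+\int_{t_0}^te^{-(t-s)}\bigl[Q^+(h,h)+Q^+(h,M)+Q^+(M,h)\bigr](s)\,ds .
\end{equation}
The following form of Gronwall's lemma will be used twice.

\begin{lemma}\label{lem:gron}
Let $y,\sigma\ge0$ be locally bounded and measurable on $[t_0,\infty)$, $\sigma(t)\to0$, and
\[
y(t)\le e^{-(t-t_0)}y(t_0)+\int_{t_0}^te^{-(t-s)}\bigl[\tfrac12y(s)+\sigma(s)\bigr]ds\qquad(t\ge t_0).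
\]
Then $y(t)\to0$ as $t\to\infty$.
\end{lemma}

\begin{proof}
Let $Z$ be the right side. Then $y\le Z$ and a.e. $Z'=-Z+\frac12y+\sigma\le-\frac12Z+\sigma$. So $Z(t)\le e^{-(t-t_0)/2}Z(t_0)+\int_{t_0}^te^{-(t-s)/2}\sigma(s)\,ds\to0$.
\end{proof}

\begin{proposition}\label{prop:relax}
As $t\to\infty$,
\begin{enumerate}
\item[(a)] $\sup_{|\xi|\le N}|\hat h(t,\xi)|\to0$ for every $N$;
\item[(b)] $S(t):=\sup_\xi|\hat h(t,\xi)|\to0$;
\item[(c)] $\|h(t)\|_2\to0$;
\item[(d)] $\|h(t)W\|_1\to0$ for every $q\ge0$ with $4q\lambda_\infty<1$.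
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{(a)} We compare $f$ with a solution with smooth initial datum, in a distance that does not grow. Let $\mathbf X$ have density $f_0$, let $\mathbf Z$ be independent of $\mathbf X$ with a radial $C_c^\infty$ density and $\mathbb E|\mathbf Z|^2=3$, and let $\mathbf Y=(\mathbf X+\kappa \mathbf Z)/\sqrt{1+\kappa^2}$ with $\kappa>0$. The density $g_0$ of $\mathbf Y$ is $C_c^\infty$, with mean zero and energy $3$. Let $g$ be the solution with initial datum $g_0$. By the known relaxation of smooth data, $\|g(t)-M\|_1\to0$.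

Let $D(t)=\sup_{\xi\ne0}|\hat f-\hat g|(t,\xi)/|\xi|^2$. Both densities have mean zero and energy $3$, so $|\hat f-1|$ and $|\hat g-1|$ are at most $\frac32|\xi|^2$, and $D\le3$. As $|\hat f|,|\hat g|\le1$,
\[
|\hat f(\xi^+)\hat f(\xi^-)-\hat g(\xi^+)\hat g(\xi^-)|\le D\,(|\xi^+|^2+|\xi^-|^2)=D|\xi|^2 .
\]
Hence $D(t)\le e^{-t}D(0)+\int_0^te^{-(t-s)}D(s)\,ds$, and Gronwall's lemma for $e^tD(t)$ gives $D(t)\le D(0)$. To see that $D(0)$ is small, let $\phi(u)=e^{-iu}+iu$. Then $|\phi'(u)|=|1-e^{-iu}|\le|u|$, so $|\phi(u)-\phi(u')|\le|u-u'|(|u|+|u'|)$. As $\mathbb E\mathbf X=\mathbb E\mathbf Y=0$,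
\[
|\hat f_0(\xi)-\hat g_0(\xi)|=\bigl|\mathbb E[\phi(\xi\cdot\mathbf X)-\phi(\xi\cdot \mathbf Y)]\bigr|\le|\xi|^2\,\mathbb E\bigl[|\mathbf X-\mathbf Y|(|\mathbf X|+|\mathbf Y|)\bigr],
\]
and the last expectation, a bound for $D(0)$, tends to $0$ as $\kappa\to0$. Since $|\hat h|\le|\hat f-\hat g|+\|g-M\|_1$, we get $\limsup_{t\to\infty}\sup_{|\xi|\le N}|\hat h(t,\xi)|\le N^2D(0)$, which is arbitrarily small.

\medskip
\emph{(b)} The issue is large $\xi$, where $\hat f$ must be shown to be small uniformly in $\xi$. Let $\eta\in(0,1)$. Choose $N>0$ with $\hat M(\xi)=e^{-|\xi|^2/2}\le\frac\eta2$ for $|\xi|\ge N$, and put $N_1=N/\sqrt\delta$, $\beta=\beta(\delta)\le\frac12$. By (a) there is $t_0$ with $|\hat f(t,\xi)|\le\eta$ for $N\le|\xi|\le N_1$ and $t\ge t_0$. Let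
\[
\mu(t)=\sup_{|\xi|\ge N}|\hat f(t,\xi)| .
\]
For a probability density, $|\hat f|$ is continuous, less than $1$ off the origin, and tends to $0$ at infinity by the Riemann--Lebesgue lemma. Hence $\mu(t_0)<1$; fix $\varrho<1$ with $\varrho\ge\max(\mu(t_0),\eta)$.

Let $|\xi|\ge N_1$. In all cases $|\xi^+|\ge|\xi|/\sqrt2\ge N$, since $\delta<\frac12$. If $\zeta\ge\delta$, also $|\xi^-|\ge\sqrt\delta N_1=N$; if $\zeta<\delta$ we use $|\hat f(\xi^-)|\le1$. So
\[
\int b\,|\hat f(\xi^+)\hat f(\xi^-)|\,dn\le(1-\beta)\mu^2+\beta\mu ,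
\]
and the Fourier transform of \eqref{eq:duhamel} yields, for $t\ge t_0$,
\[
\mu(t)\le\max(\eta,\Phi(t)),\qquad\Phi(t)=e^{-(t-t_0)}\varrho+\int_{t_0}^te^{-(t-s)}\bigl[(1-\beta)\mu^2+\beta\mu\bigr]ds .
\]
At times where $\eta<\Phi<1$ we have $\mu\le\Phi$, and hence for a.e. such time
\[
\Phi'\le-\Phi+(1-\beta)\Phi^2+\beta\Phi=-(1-\beta)\Phi(1-\Phi)\le-\tfrac12\Phi(1-\Phi)<0 .
\]
Since $\Phi$ is continuous and $\Phi(t_0)=\varrho<1$, it stays at most $\varrho$ as long as it is above $\eta$, and decreases there at rate at least $\frac12\eta(1-\varrho)$. So it reaches $\eta$ in finite time. It cannot exceed $\eta$ later: if it did at some time, then right after the last preceding time at which $\Phi=\eta$ it would have values in $(\eta,1)$ without having decreased. Thus $\mu(t)\le\eta$ and $\sup_{|\xi|\ge N}|\hat h(t,\xi)|\le\frac32\eta$ for all large $t$. With (a) for $|\xi|\le N$ and $\eta$ arbitrary, $S(t)\to0$.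

\medskip
\emph{(c)} By \eqref{eq:Best} and $\|\hat M\|_\infty=1$, for every $\gamma\in(0,\frac12]$,
\[
\|B(\hat h,\hat h)\|_2\le2S\|\hat h\|_2,\quad\|B(\hat M,\hat h)\|_2\le2S\|\hat M\|_2,\quad\|B(\hat h,\hat M)\|_2\le2\beta(\gamma)\|\hat h\|_2+\gamma^{-3/4}S\|\hat M\|_2 .
\]
Fix $\gamma$ with $2\beta(\gamma)\le\frac14$ and $t_0$ with $2S(t)\le\frac14$ for $t\ge t_0$. Let $y=\|\hat h\|_2$, which is locally bounded by Lemma~\ref{lem:local} with $q=0$. By \eqref{eq:h} it satisfies the hypothesis of Lemma~\ref{lem:gron} with $\sigma=(2+\gamma^{-3/4})\|\hat M\|_2\,S\to0$. So $y\to0$, and (c) follows by Plancherel's theorem.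

\medskip
\emph{(d)} Choose $t_1$ with $4q\lambda(t_1)<1$ and then $q'>q$ with $4q'\lambda(t_1)<1$. As $\lambda(t_1)\ge\frac12$, $q'<\frac12$, so $Me^{q'|v|^2}$ is integrable. By \eqref{eq:expmom}, $\int|h|e^{q'|v|^2}dv\le C'$ for $t\ge t_1$. For $\varsigma>0$, splitting at $|v|=\varsigma$ and writing $|B_\varsigma|$ for the volume of a ball of radius $\varsigma$,
\[
\|h(t)W\|_1\le e^{q\varsigma^2}|B_\varsigma|^{1/2}\|h(t)\|_2+C'e^{-(q'-q)\varsigma^2}.
\]
Let $t\to\infty$ and then $\varsigma\to\infty$.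
\end{proof}

\subsection{Below the critical exponent}\label{sec:below}
Let $0<r<r_c$, $q=r/4$, $W=e^{q|v|^2}$. Then $4q\lambda_\infty=r\lambda_\infty<1$. Choose $t_1$ with $4q\lambda(t_1)<1$. By \eqref{eq:expmom}, $\|f(t)W\|_1$ is bounded for $t\ge t_1$; by \eqref{eq:lower}, $\|f(t)W\|_1\le e^{t_1}\|f(t_1)W\|_1$ for $t\le t_1$. So Lemma~\ref{lem:local} applies, and $\|f(t)W\|_2$ is locally bounded in $t$.

Let $H=hW$. Since $\lambda_\infty\ge\frac12$, we have $q<\frac12$ and $MW\in L^1\cap L^2$. By \eqref{eq:W} and \eqref{eq:Qest}, the bracket in \eqref{eq:h}, multiplied by $W$, has $L^2$ norm at most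
\[
2\|H\|_2\|H\|_1+2\beta(\gamma)\|H\|_2\|MW\|_1+\gamma^{-3/4}\|H\|_1\|MW\|_2+2\|MW\|_2\|H\|_1 ;
\]
here the second and third terms bound the two parts of $Q^+(h,M)$ and the last one bounds $Q^+(M,h)$. Fix $\gamma$ with $2\beta(\gamma)\|MW\|_1\le\frac14$. By Proposition~\ref{prop:relax}(d), $\|H(t)\|_1\to0$, so there is $t_2\ge t_1$ with $2\|H(t)\|_1\le\frac14$ for $t\ge t_2$. Lemma~\ref{lem:gron}, with $y=\|H\|_2$, $t_0=t_2$ and $\sigma=(2+\gamma^{-3/4})\|MW\|_2\|H\|_1$, gives $\|H(t)\|_2\to0$, that is, $\int|f-M|^2M^{-r}dv\to0$. Together with local boundedness of $\|f(t)W\|_2$ this yields $\sup_{t>0}I_r(t)<\infty$.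

\subsection{Above the critical exponent}\label{sec:above}
Let $r>r_c$.

\emph{$r\ge2$.} By Proposition~\ref{prop:relax}(c), every sequence of times tending to infinity has a subsequence along which $f(t)\to M$ a.e. Since $\int M^{2-r}dv=\infty$, Fatou's lemma gives $I_r(t)\to\infty$.

\emph{$r<2$.} Suppose $\sup_{t\ge t_0}I_r(t)<\infty$ for some $t_0$. By \eqref{eq:CS}, $F(t,\xi)\le C_1e^{|\xi|^2/r}$ for $t\ge t_0$, with $C_1\ge1$. The constant $C_1$ is harmless for large $\xi$: given $\eta>0$, choose $N>0$ with $\log C_1\le\eta N^2$, so that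
\[
\log F(t,\xi)\le\bigl(\tfrac1r+\eta\bigr)|\xi|^2\qquad(|\xi|\ge N,\ t\ge t_0).
\]
For $|\xi|\le N$ we use convergence to equilibrium. The function $\Psi(\xi)=F(t,\xi)-e^{|\xi|^2/2}=\int e^{\xi\cdot v}h(v,t)\,dv$ vanishes at $0$ together with its gradient, because $f$ and $M$ have the same mass and mean. Its second derivatives in any unit direction are at most $e_t=\int|v|^2e^{N|v|}|h(v,t)|\,dv$ for $|\xi|\le N$. By Taylor's formula $\Psi(\xi)\le e_t|\xi|^2$, hence
\[
\log F(t,\xi)\le\tfrac12|\xi|^2+\log(1+e_t|\xi|^2)\le\bigl(\tfrac12+e_t\bigr)|\xi|^2\qquad(|\xi|\le N).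
\]
Since $|v|^2e^{N|v|}\le C_Ne^{q|v|^2}$ with $q=1/(8\lambda_\infty)$, Proposition~\ref{prop:relax}(d) gives $e_t\to0$. So $\lambda_\infty\le\max(\frac12,\frac1r+\eta)$ for every $\eta>0$. As $\frac1r>\frac12$, we get $\lambda_\infty\le\frac1r$, i.e.\ $r\le r_c$, a contradiction.

\medskip
Lemma~\ref{lem:lambda} and Sections~\ref{sec:below} and~\ref{sec:above} prove all of Theorem~\ref{thm:B} but its last sentence. If $\lambda_\infty<2$, then $r_c>\frac12$ and by (i) any $r\in(\frac12,\min(1,r_c))$ satisfies \eqref{eq:question}. Conversely, if \eqref{eq:question} holds for some $r\in(\frac12,1)$, then $r\le r_c$ by (ii), so $\lambda_\infty\le1/r<2$. \qed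

\begin{remark}
The compact support of $f_0$ entered only through $\lambda(0)<\infty$, through the finiteness of $\|f_0W\|_2$ for the weights used and, in Proposition~\ref{prop:relax}(a), through the compact support of the approximating datum $g_0$. Boundedness of $f_0$ entered only through the finiteness of $\|f_0W\|_2$.
\end{remark}

\section{The support radius: proof of Theorem \ref{thm:C}}

Since $r_c=1/\lambda_\infty\ge1/\lambda(0)$, the positive statements only need upper bounds for $\lambda(0)$. The first, $r_c\ge2/R^2$, is $\lambda(0)\le R^2/2$ from Lemma~\ref{lem:lambda}.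

\medskip
\noindent\emph{$R\le2$.} Hoeffding's bound gives $\lambda(0)\le2$, whereas Theorem~\ref{thm:B} asks for the strict inequality $\lambda_\infty<2$. For a unit vector $e$ let $L_e(x)=\log F(0,xe)$. Then $L_e(0)=L_e'(0)=0$, and $L_e''(x)$ is the variance of $e\cdot v$ under the density proportional to $e^{xe\cdot v}f_0(v)$. This is a law on $[-2,2]$, so its variance is at most $4$, with equality only if $|e\cdot v|=2$ almost surely, which is impossible as the law is absolutely continuous. By continuity in $(e,x)$ and compactness there is $\kappa>0$ with $L_e''(x)\le4-2\kappa$ for all $e$ and $x\in[0,2]$, so $L_e(x)\le(2-\kappa)x^2$ there. For $x\ge2$, $L_e(x)\le2x\le x^2$. Hence $\lambda_\infty\le\lambda(0)\le\max(2-\kappa,1)<2$.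

\medskip
\noindent\emph{$R\ge3$.} Here the energy constraint improves on Hoeffding's bound by a logarithm. Let $x=|\xi|>0$, let $v$ be distributed according to $f_0$, and put $V=v\cdot\hat\xi\in[-R,R]$. Then $\mathbb EV=0$ and $\mathbb EV^2\le3$. The function
\[
\varphi(u)=\frac{e^u-1-u}{u^2}=\int_0^1(1-y)e^{uy}\,dy
\]
is increasing, so $F(0,\xi)=1+x^2\,\mathbb E[V^2\varphi(xV)]\le1+3x^2\varphi(xR)$ and
\[
\frac{\log F(0,\xi)}{|\xi|^2}\le3\varphi(xR).\qquad\text{Also}\qquad\frac{\log F(0,\xi)}{|\xi|^2}\le\frac{Rx}{x^2}=\frac Rx .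
\]
If $xR\le\log R$, the first bound is at most $3\varphi(\log R)\le\frac{3R}{(\log R)^2}\le\frac{R^2}{\log R}$, because $R\log R\ge3\log 3>3$. If $xR\ge\log R$, the second is $\frac{R^2}{xR}\le\frac{R^2}{\log R}$. So $\lambda(0)\le R^2/\log R$ and $r_c\ge\log R/R^2$. The two bounds cross at $|\xi|$ of order $\log R/R$, the scale of the window $\delta X\le|\xi|^2\le X$ in the proof of Theorem~\ref{thm:A}.

\medskip
\noindent\emph{Optimal order.} Let $R\ge32/\delta^2$. For the datum of Theorem~\ref{thm:A}, $I_r(t)=\infty$ for all large $t$ if $r>512\log R/(\delta R^2)$, whereas $\sup_{t>0}I_r(t)<\infty$ for all $r<r_c$ by Theorem~\ref{thm:B}(i). Hence $r_c\le512\log R/(\delta R^2)$ for this datum, and together with the lower bound this proves the last display of Theorem~\ref{thm:C}. \qed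

\begin{thebibliography}{1}
\bibitem{source}
``Propagation of Smoothness and the Rate of Exponential Convergence to Equilibrium for a Spatially Homogeneous Maxwellian Gas'',
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s002200050511.pdf},
doi:10.1007/s002200050511.
\end{thebibliography}

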